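\title{String correction by swaps and deletions is W[1]-hard\\ parameterized by the alphabet size}

\begin{abstract}
Given two strings $S,T$ over an alphabet $\Sigma$ and an integer $k$, can $S$ be transformed into $T$ by at most $k$ operations, each of which swaps two adjacent symbols or deletes one symbol? This problem can be solved in time $\mathcal O(|S|^{|\Sigma|+1})$. We prove that it is W[1]-hard when parameterized by $|\Sigma|$, so it is not fixed-parameter tractable unless $\mathrm{FPT}=\mathrm{W[1]}$, and that under the Exponential Time Hypothesis it has no algorithm with running time $f(|\Sigma|)\cdot|I|^{o(|\Sigma|/\log|\Sigma|)}$, where $|I|$ is the input size. The reduction starts from Partitioned Subgraph Isomorphism and passes through the minimization of a function of $m$ integer variables with nonnegative bilinear terms and convex univariate terms, which we realize as a correction distance over an alphabet of $m+5$ letters.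
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{swap} exchanges two adjacent symbols of a string, and a \emph{deletion} removes one symbol. For strings $S,T$ let $\mathrm{dist}(S,T)$ be the least number of swaps and deletions that transform $S$ into $T$, and put $\mathrm{dist}(S,T)=\infty$ if no such sequence exists. The problem $\{\mathbf S,\mathbf D\}$-S2S (string-to-string correction with swaps and deletions) takes as input a tuple $I=(\Sigma,S,T,k)$, where $\Sigma$ is a finite alphabet, $S,T\in\Sigma^*$ and $k\ge0$ is an integer, and asks whether $\mathrm{dist}(S,T)\le k$. The alphabet is part of the input, so $|\Sigma|$ is not bounded over all instances.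

Each operation alone is easy to understand. With deletions only, the question is whether $T$ is a subsequence of $S$. With swaps only, the $j$-th occurrence of each letter in $S$ has to become the $j$-th occurrence of that letter in $T$, and one counts the pairs of symbols that are in the wrong order. When both operations are allowed, the number of deletions is still forced, namely $|S|-|T|$, and so is the number of deleted occurrences of each letter. The only freedom is \emph{which} occurrences to delete. For $S=aba$ and $T=ba$, deleting the first $a$ finishes the job, while deleting the last $a$ costs one more swap.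

A \emph{parameter} is a function $\kappa$ of the instance with values in the nonnegative integers. The parameterized problem is in FPT if it can be solved in time $f(\kappa)\cdot\mathrm{poly}(|I|)$ for some computable function $f$, and in XP if it can be solved in time $|I|^{f(\kappa)}$ for some computable $f$. The notation $\mathcal O^*(\cdot)$ suppresses factors polynomial in $|I|$. The following is known about $\{\mathbf S,\mathbf D\}$-S2S. It is NP-hard when $|\Sigma|$ is unbounded (Wagner). On binary alphabets it can be solved in cubic time. It can be solved in time $\mathcal O(|S|^{|\Sigma|+1})$, so it is in XP for the parameter $|\Sigma|$. It can be solved in time $\mathcal O^*((|S|-|T|)^{|\Sigma|})$, so it is in FPT for the parameter $|\Sigma|+|S|-|T|$. It is in FPT for the parameter $|S|$ and also for the parameter $|T|$. Whether it is in FPT for the parameter $|\Sigma|$ alone is an open question posed in \cite{aspects}.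

One can argue for either answer. The number of swaps is a sum, over pairs of letters, of a cost that depends on the deletions chosen for these two letters (Section~\ref{sec:matchings}). So there are $|\Sigma|$ objects, each with many states, interacting in pairs; this is the shape of the clique problem and suggests hardness. On the other hand, the interactions are rigid. They all come from one linear order, a reduction has only a few letters to describe an arbitrarily large graph, and symbols that travel from one part of the string to another cross everything in between. We show that the first intuition is the correct one.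

\begin{theorem}\label{thm:w1}
The problem $\{\mathbf S,\mathbf D\}$-S2S parameterized by $|\Sigma|$ is W[1]-hard, by a polynomial-time parameterized reduction from Multicolored Clique. Hence it is not in FPT unless $\mathrm{FPT}=\mathrm{W[1]}$.
\end{theorem}

\begin{theorem}\label{thm:eth}
Under the Exponential Time Hypothesis there is no algorithm for $\{\mathbf S,\mathbf D\}$-S2S running in time $f(|\Sigma|)\cdot|I|^{o(|\Sigma|/\log|\Sigma|)}$, for any computable function $f$.
\end{theorem}

Thus the exponent of the $\mathcal O(|S|^{|\Sigma|+1})$ algorithm is optimal up to a logarithmic factor.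

\begin{corollary}\label{cor:ins}
Theorems~\ref{thm:w1} and~\ref{thm:eth} also hold for the problem of transforming $T$ into $S$ by at most $k$ swaps and insertions of single symbols.
\end{corollary}

\begin{proof}
Reversing a sequence of swaps and deletions from $S$ to $T$ gives a sequence of swaps and insertions from $T$ to $S$ of the same length, and conversely.
\end{proof}

The proof makes each letter carry one integer. Section~\ref{sec:psi} states the reduction and derives the theorems from it. Section~\ref{sec:matchings} turns distances into inversion counts. Section~\ref{sec:mini} shows on small strings four things that inversion counts can do: multiply two numbers, carry a number along the string, charge a convex function of a number, and copy a multiple of a number from one letter to another. These mechanisms determine the class of functions $Q$ whose minimum we can hope to express as a distance, and Section~\ref{sec:quadratic} encodes the source problem by such a function. Sections~\ref{sec:construction}--\ref{sec:params} build the strings for a given $Q$ and compute their distance.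

\section{The source problem and the reduction}\label{sec:psi}

A \emph{parameterized reduction} maps each instance $I$ with parameter $\kappa$ to an equivalent instance $I'$ with parameter $\kappa'\le f'(\kappa)$, in time $f(\kappa)\cdot\mathrm{poly}(|I|)$, where $f,f'$ are computable; it is \emph{polynomial-time} if it runs in time $\mathrm{poly}(|I|)$. A problem is \emph{W[1]-hard} if every problem of the class W[1] has a parameterized reduction to it. Reductions compose, so it suffices to reduce from one W[1]-hard problem. The class FPT is contained in W[1] and closed under parameterized reductions, so a W[1]-hard problem in FPT would give $\mathrm{FPT}=\mathrm{W[1]}$. The \emph{Exponential Time Hypothesis} (ETH) states that for some $\varepsilon>0$, 3-SAT on $\nu$ variables cannot be solved in time $\mathcal O(2^{\varepsilon\nu})$. We use W[1] and the ETH only through the two facts below.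

Write $[N]=\{1,\dots,N\}$. An instance of \emph{Partitioned Subgraph Isomorphism} (PSI) consists of a pattern graph $H=(W,F)$, a host graph $G$ on the vertex set $[N]$, and a map $\pi:[N]\to W$. The question is whether there are vertices $x_w\in[N]$ ($w\in W$) with $\pi(x_w)=w$ for all $w$ and $x_wx_{w'}\in E(G)$ for all $ww'\in F$.
\begin{itemize}
\item For complete $H$ this is Multicolored Clique, which is W[1]-hard parameterized by $|W|$ \cite{fhrv,pietrzak}.
\item Under the ETH, PSI has no algorithm with running time $f(|F|)\cdot N^{o(|F|/\log|F|)}$ for any computable $f$ \cite[Cor.~6.3]{marx}.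
\end{itemize}
Theorem~\ref{thm:w1} uses only the first fact and Theorem~\ref{thm:eth} only the second.

Call a PSI instance \emph{reduced} if $N\ge|W|$, $F\ne\emptyset$ and $H$ has no isolated vertex. Every instance can be decided or made reduced in polynomial time, without changing $F$ or increasing $N$. If some class $\pi^{-1}(w)$ is empty, the answer is no. Otherwise an isolated $w$ imposes no condition and is deleted together with its class. If $F=\emptyset$ the answer is yes; if not, the remaining instance has nonempty classes, so $N\ge|W|$.

\begin{proposition}\label{prop:main}
A reduced PSI instance can be transformed in polynomial time into an equivalent instance of $\{\mathbf S,\mathbf D\}$-S2S with $|\Sigma|=|W|+|F|+5$.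
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:w1} from Proposition~\ref{prop:main}]
Given an instance of Multicolored Clique, either the preprocessing decides it, and we output a fixed instance with the same answer, or it is reduced, and Proposition~\ref{prop:main} gives an equivalent instance with $|\Sigma|=|W|+\binom{|W|}2+5$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:eth} from Proposition~\ref{prop:main}]
Suppose an algorithm runs in time $f(|\Sigma|)\,|I|^{\xi(|\Sigma|)}$ with $f$ computable and $\xi(t)=o(t/\log t)$. Put $f^*(t)=\max_{s\le t}f(s)$ and $\xi^*(t)=\max_{s\le t}\xi(s)$. Then $f^*$ is computable, and $\xi^*(t)=o(t/\log t)$: given $\varepsilon>0$, choose $s^*\ge3$ with $\xi(s)\le\varepsilon s/\log s$ for $s\ge s^*$; since $s/\log s$ increases for $s\ge3$, we get $\xi^*(t)\le\max\bigl(\xi^*(s^*),\varepsilon t/\log t\bigr)$.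

Take a reduced PSI instance. As $H$ has no isolated vertex, $|W|\le2|F|$, so the new instance has $|\Sigma|\le3|F|+5$. As $|W|\le N$ and $|F|\le N^2$, the old instance and hence the new one have size $N^{O(1)}$. So PSI is solved in time $N^{O(1)}+f^*(3|F|+5)\,N^{O(\xi^*(3|F|+5))}$, which is of the form $f'(|F|)\,N^{o(|F|/\log|F|)}$ with $f'$ computable. This contradicts the ETH by \cite[Cor.~6.3]{marx}.
\end{proof}

\section{Matchings and inversions}\label{sec:matchings}

A \emph{matching} is an injection $h$ from the positions of $T$ to the positions of $S$ that preserves letters. It records which symbol of $S$ ends up at which position of $T$. Its number of \emph{inversions} is $\mathrm{inv}(h)=|\{(i,j):i<j,\ h(i)>h(j)\}|$. The matching is \emph{ordered} if it is increasing on the occurrences of each letter.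

\begin{lemma}\label{lem:dist}
If a matching exists, then $\mathrm{dist}(S,T)=|S|-|T|+\min\{\mathrm{inv}(h):h\text{ ordered}\}$.
\end{lemma}

\begin{proof}
Consider a sequence of operations from $S$ to $T$. It has exactly $|S|-|T|$ deletions, because swaps preserve the length. Following each surviving symbol gives a matching $h$. The relative order of two survivors changes only when these two are swapped, so each inversion of $h$ needs its own swap, and there are at least $\mathrm{inv}(h)$ swaps.

Suppose $i<j$ carry the same letter and $h(i)>h(j)$. Exchange the two images. The inversion $(i,j)$ disappears. For $l<i$ or $l>j$, the number of inversions among the pairs $\{l,i\},\{l,j\}$ does not change. For $i<l<j$ it does not increase, because $h(j)>h(l)$ implies $h(i)>h(l)$, and $h(l)>h(i)$ implies $h(l)>h(j)$. So $\mathrm{inv}$ strictly decreases, and after finitely many exchanges we reach an ordered matching with at most $\mathrm{inv}(h)$ inversions. This proves the lower bound.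

Conversely, let $h$ be ordered. Delete the symbols outside the image of $h$. As long as an inversion remains, two adjacent symbols are inverted, and swapping them removes exactly one inversion. After $\mathrm{inv}(h)$ swaps the string is $T$.
\end{proof}

From now on all matchings are ordered. A position of $S$ is \emph{used} if it lies in the image of $h$. An ordered matching is determined by its set of used positions, and every set containing each letter as often as $T$ does occurs: the $j$-th used occurrence of a letter is matched to its $j$-th occurrence in $T$. In particular the matching is forced on every letter that occurs equally often in $S$ and $T$.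

An \emph{item} is a position of $T$ (its \emph{target}) together with its image in $S$ (its \emph{source}); a $u$-item is an item with letter $u$. Items with the same letter are never inverted, so $\mathrm{inv}(h)=\sum_{\{u,v\}}\mathrm{inv}_{uv}$, where the sum is over pairs of distinct letters and $\mathrm{inv}_{uv}$ counts inversions between a $u$-item and a $v$-item. For a $v$-item $t$ let $A_t$ be the set of $u$-items whose target precedes the target of $t$, and $A'_t$ the set of $u$-items whose source precedes the source of $t$. The $u$-items inverted with $t$ are those in exactly one of the two sets. Since $h$ is ordered, both sets are initial segments of the same sequence of $u$-items, so one contains the other, and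
\begin{equation}\label{eq:count}
\mathrm{inv}_{uv}=\sum_{v\text{-items }t}\bigl||A_t|-|A'_t|\bigr|.
\end{equation}

\paragraph{The ruler.} Our strings contain a letter $\#$ equally often in $S$ and $T$. The \emph{coordinate} of a symbol other than $\#$ is the number of $\#$'s before it. By \eqref{eq:count} with $u=\#$, an item with target coordinate $\tau$ and source coordinate $\sigma$ has exactly $|\tau-\sigma|$ inversions with $\#$. So the inversions with $\#$ measure the distance traveled, and a string can be described by its number of $\#$'s, the coordinates of the other symbols, and the order of the symbols of equal coordinate.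

For one letter $u$, minimizing $\mathrm{inv}_{u\#}$ is a transportation problem on a line with more supply than demand. Lower bounds for it come from potentials. Let $\varphi:\mathbb R\to[0,\infty)$ satisfy $|\varphi(x)-\varphi(x')|\le|x-x'|$. The \emph{slack} of an item is $|\tau-\sigma|-\varphi(\tau)+\varphi(\sigma)\ge0$. Put $D_u=\sum_\tau\varphi(\tau)-\sum_\sigma\varphi(\sigma)$, with sums over all occurrences of $u$ in $T$ and in $S$; this number does not depend on the matching. Adding $|\tau-\sigma|=\varphi(\tau)-\varphi(\sigma)+\text{slack}$ over all $u$-items gives
\begin{equation}\label{eq:potential}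
\mathrm{inv}_{u\#}=D_u+\sum_{u\text{-items}}\text{slack}+\sum_{\sigma\text{ unused}}\varphi(\sigma).
\end{equation}
Our potentials are piecewise linear with slopes in $\{-1,0,1\}$. Walk from $\tau$ to $\sigma$: the slack is the sum, over the linear pieces of the walk, of the length plus the change of $\varphi$. A piece on which $\varphi$ descends contributes $0$, a piece on which it ascends contributes twice its length, and no piece contributes a negative amount.

\section{Four mechanisms on small strings}\label{sec:mini}

\subsection{Products}\label{sec:product}

Let $S=a^nb^n\,\#\#\,a^nb^n$ and $T=\#\,b^na^n\,\#$. Every item moves from coordinate $0$ or $2$ to coordinate $1$, so the inversions with $\#$ number $2n$ for every matching. Suppose $\alpha$ letters $a$ and $\beta$ letters $b$ are used at coordinate $0$. The used letters read $a^\alpha b^\beta a^{n-\alpha}b^{n-\beta}$, and the inversions with respect to $b^na^n$ are the pairs with $a$ before $b$: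
\[
\mathrm{inv}_{ab}=\alpha n+(n-\alpha)(n-\beta)=\alpha\beta-n\beta+n^2 .
\]
For $n=1$ the totals for $(\alpha,\beta)=(0,0),(1,0),(0,1),(1,1)$ are $3,3,2,3$; the value $2$ is the sequence $b\#\#a\to\#b\#a\to\#ba\#$. The product $\alpha\beta$ is the interaction we want. A linear term such as $-n\beta$ can be canceled by a letter whose matching is forced: the words $b^\beta g^{\ell}b^{n-\beta}$ and $g^\ell b^n$ have $\ell\beta$ inversions. What is missing is a way to tie the local numbers $\alpha,\beta$ to numbers that are the same in many places of the string.

\subsection{Carrying a number}\label{sec:chain}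

Let $S=c\,\#\#\#\,c\,\#\#\#\,c$ and $T=\#\#\,c\,\#\#\,c\,\#\#$. The sources are at coordinates $0,3,6$ and the targets at $2,4$. Deleting the last $c$ costs $2+1=3$ inversions, deleting the first costs $1+2=3$, and deleting the middle one costs $2+2=4$. In an optimal matching either both targets are served from the left or both are served from the right: the two targets receive the same bit. The potential that proves this has peaks at the targets and valleys at the sources; it interpolates linearly the values $0,2,1,2,0$ at $0,2,3,4,6$. Here $D_c=4-1=3$, the three matchings have zero slack, and deleting the middle $c$ costs $\varphi(3)=1$ extra.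

Now replace each $c$ by a block $c^n$ and take more blocks, alternating between sources and targets. If the inner source blocks are fully used and each target block draws only from its two neighbors, then the number $y$ of letters that a target block receives from its left neighbor is the same for all target blocks: a target block that takes $y$ letters from the left takes $n-y$ from the right and leaves $y$ for the next one. The potential must be large at the inner valleys, to make deletions there expensive, and $0$ at both ends, so that no value of $y$ is preferred.

\subsection{Convex costs}\label{sec:convex}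

To prefer some values of $y$ in a controlled way, we spread out the two end blocks. Let $0\le\theta_1\le\dots\le\theta_n<M$ and $0\le\eta_1\le\dots\le\eta_n<M$ be integers. Let $T$ have $n$ letters $c$ at coordinate $M$, and let $S$ have letters $c$ at the coordinates $\theta_j$ and $2M-\eta_j$. For $\varphi(x)=\max(0,M-|x-M|)$ all slacks vanish, so by \eqref{eq:potential} the cost is $D_c$ plus the sum of the offsets $\theta_j,\eta_j$ of the unused letters. If $y$ letters are used on the left, then $n-y$ are unused on the left and $y$ on the right, and the least cost is $D_c+V(y)$ with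
\begin{equation}\label{eq:V}
V(y)=\sum_{j\le n-y}\theta_j+\sum_{j\le y}\eta_j .
\end{equation}
A function $\psi$ on $\{0,\dots,n\}$ is \emph{convex} if its increments $\psi'(y)=\psi(y+1)-\psi(y)$, $0\le y<n$, are nondecreasing. The increments $V'(y)=\eta_{y+1}-\theta_{n-y}$ are nondecreasing, so $V$ is always convex: the matching deletes the cheapest letters first. Convexity is the only restriction.

\begin{lemma}\label{lem:convex}
Let $\psi:\{0,\dots,n\}\to\mathbb Z$ be convex, and put $\eta_j=\max(\psi'(j-1),0)$ and $\theta_j=\max(-\psi'(n-j),0)$ for $1\le j\le n$. These sequences are nonnegative and nondecreasing, and the function $V$ of \eqref{eq:V} satisfies $V(y)=V(0)+\psi(y)-\psi(0)$.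
\end{lemma}

\begin{proof}
Since $\psi'$ is nondecreasing, so are $j\mapsto\psi'(j-1)$ and $j\mapsto-\psi'(n-j)$. Further, $V'(y)=\eta_{y+1}-\theta_{n-y}=\max(\psi'(y),0)-\max(-\psi'(y),0)=\psi'(y)$.
\end{proof}

For $n=2$ and $\psi(y)=(y-1)^2$ we get $\theta=\eta=(0,1)$. With $M=2$ this gives $S=c\#c\#\#c\#c$ and $T=\#\#cc\#\#$, and the least costs for $y=0,1,2$ are $3,2,3$.

\subsection{Copying a multiple}\label{sec:copy}

It remains to force a local number $\alpha$ to equal $Ky$, where $y$ is carried by the letter $c$ and $K\ge0$ is a prescribed integer. We use a long periodic word $(a^Kc)^P$ in the source and a slightly longer one in the target. If $y$ letters $c$ and $\alpha$ letters $a$ arrive from the left, the two periodic words are in phase exactly when $\alpha=Ky$, and otherwise each of the $P$ periods pays. For integers $n,P\ge1$, $K\ge0$, $0\le y\le n$ and $0\le\alpha\le Kn$, let $J_K(\alpha,y)$ be the number of inversions of the unique matching between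
\begin{equation}\label{eq:Jwords}
c^y\,a^\alpha\,(a^Kc)^P\,c^n\,a^{Kn-\alpha}\quad\text{(source)}\qquad\text{and}\qquad(a^Kc)^{P+n}\,c^y\quad\text{(target)}.
\end{equation}
The last $y$ letters $c$ of the target stand for the letters that are passed on to the next block of the chain.

\begin{lemma}\label{lem:copy}
We have $J_K(\alpha,y)\ge P\,|\alpha-Ky|$ and $J_K(Ky,y)=K\,n(n+1)/2$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:count} with $u=a$, $v=c$. The $i$-th letter $c$ of the target has $K\min(i,P+n)$ letters $a$ before it. For $1\le j\le P$, the $(y+j)$-th letter $c$ has $\alpha+Kj$ letters $a$ before it in the source and $K(y+j)$ in the target, so it contributes $|\alpha-Ky|$. The other terms are nonnegative, which gives the inequality.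

Let $\alpha=Ky$. The $j$-th letter $c$, for $j\le y$, has no $a$ before it in the source and contributes $Kj$. The next $P$ letters contribute $0$. The $(y+P+l)$-th letter, for $1\le l\le n$, has $K(y+P)$ letters $a$ before it in the source and contributes $K\min(l,n-y)$. The total is
\[
K\Bigl(\frac{y(y+1)}2+\frac{(n-y)(n-y+1)}2+y(n-y)\Bigr)=K\,\frac{(y+(n-y))^2+n}2=K\,\frac{n(n+1)}2.\qedhere
\]
\end{proof}

For $n=K=1$, formula \eqref{eq:count} gives $J_1(0,0)=J_1(1,1)=1$, $J_1(1,0)=P$ and $J_1(0,1)=P+2$. A correct copy costs an amount independent of $y$, and an incorrect one costs at least $P$. Copying $\alpha=Ky_p$ from one chain and $\beta=y_q$ from another and multiplying as in Section~\ref{sec:product} produces the term $Ky_py_q$. The coefficient $K$ is a number of repetitions, so it cannot be negative.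

\section{A minimization problem with nonnegative products}\label{sec:quadratic}

The mechanisms of Section~\ref{sec:mini} produce products with nonnegative coefficients and convex functions of single variables. The following proposition says that they can be combined, with one letter per variable and five further letters shared by all parts of the construction. Its proof occupies Sections~\ref{sec:construction}--\ref{sec:params}.

\begin{proposition}\label{prop:realize}
Let $m\ge2$, $n\ge1$ and
\begin{equation}\label{eq:Q}
Q(y)=q_0+\sum_{1\le p<q\le m}\gamma_{pq}\,y_py_q+\sum_{r=1}^m\psi_r(y_r),\qquad y\in\{0,\dots,n\}^m,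
\end{equation}
where $q_0$ and $\gamma_{pq}\ge0$ are integers and each $\psi_r:\{0,\dots,n\}\to\mathbb Z$ is convex. Let $A$ be an upper bound for $|q_0|$, all $\gamma_{pq}$ and all $|\psi_r(y)|$. In time polynomial in $m+n+A$ one can compute strings $S,T$ over an alphabet of $m+5$ letters and an integer $k$ with $\mathrm{dist}(S,T)=k+\min_yQ(y)$.
\end{proposition}

We now encode PSI by such a function. The condition $x_wx_{w'}\in E(G)$ is an arbitrary relation between two variables, and \eqref{eq:Q} allows only products. So we introduce for each edge of $H$ a third variable $z$ that stores a code of the pair $(x_w,x_{w'})$. A square forces $z$ to be the correct code, and the edge relation becomes a condition on $z$ alone, expressed by a $0/1$-valued penalty. The penalty is not convex, but the term $z^2$ from the square absorbs it. To make all products in the square nonnegative, $z$ stores the complement $n-\text{code}$.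

Let a reduced PSI instance be given. Put $n=(N+1)^2$ and fix an orientation $(w,w')$ of each edge of $F$. The variables are $x_w$ ($w\in W$) and $z_{ww'}$ ($(w,w')\in F$), with values in $\{0,\dots,n\}$. Let $\rho(x)=\max(0,1-x,x-N)$, which vanishes on an integer $x$ exactly when $x\in[N]$. Let $\mathrm{dom}_{ww'}(z)=0$ if $z=n-((N+1)i+j)$ for some edge $ij\in E(G)$ with $\pi(i)=w$, $\pi(j)=w'$, and $\mathrm{dom}_{ww'}(z)=1$ otherwise. Define
\[
Q=\sum_{(w,w')\in F}\bigl(z_{ww'}+(N+1)x_w+x_{w'}-n\bigr)^2+\sum_{w\in W}\rho(x_w)+\sum_{(w,w')\in F}\mathrm{dom}_{ww'}(z_{ww'}).
\]

\begin{lemma}\label{lem:Q}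
The function $Q$ takes nonnegative integer values, has the form \eqref{eq:Q} with $m=|W|+|F|$ and $A=N^{O(1)}$, and $\min Q=0$ if and only if the PSI instance is a yes-instance.
\end{lemma}

\begin{proof}
All terms are nonnegative integers. Expanding the square of the edge $(w,w')$ gives the constant $n^2$, the products $2(N+1)z_{ww'}x_w$, $2z_{ww'}x_{w'}$ and $2(N+1)x_wx_{w'}$, and the univariate terms $z_{ww'}^2-2nz_{ww'}$, $(N+1)^2x_w^2-2n(N+1)x_w$ and $x_{w'}^2-2nx_{w'}$. A pair of variables occurs together in at most one square, so $0\le\gamma_{pq}\le2(N+1)$. For a variable $x_w$, the function $\psi_r$ is a sum of convex quadratics and of $\rho$, which is convex as a maximum of affine functions. For a variable $z$, we have $\psi_r(z)=z^2-2nz+\mathrm{dom}(z)$, and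
\[
\psi_r'(z)-\psi_r'(z-1)=2+\mathrm{dom}(z+1)-2\,\mathrm{dom}(z)+\mathrm{dom}(z-1)\ge0 .
\]
Since $|F|\le N^2$ and $n=(N+1)^2$, all numbers are bounded by a polynomial in $N$.

Let $(x_w)$ be a solution of the PSI instance and put $z_{ww'}=n-(N+1)x_w-x_{w'}$. This value is admissible, because $(N+1)i+j\le(N+1)N+N=n-1$ for $i,j\in[N]$, and all terms of $Q$ vanish. Conversely, let $Q=0$. Then $x_w\in[N]$ for all $w$, and for each $(w,w')\in F$ we have $(N+1)x_w+x_{w'}=n-z_{ww'}=(N+1)i+j$ for an edge $ij\in E(G)$ with $\pi(i)=w$, $\pi(j)=w'$. Both $x_{w'}$ and $j$ lie in $[N]$ and are congruent modulo $N+1$, so $x_{w'}=j$ and $x_w=i$. Thus all edges of $H$ are respected. Every $w$ lies on an edge of $H$, so $\pi(x_w)=w$ for all $w$; this is where we use that $H$ has no isolated vertex.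
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main} from Proposition~\ref{prop:realize}]
Apply Proposition~\ref{prop:realize} to $Q$; here $m=|W|+|F|\ge3$ and $m+n+A=N^{O(1)}$. Let $\Sigma$ be the alphabet of $m+5$ letters. If $k\ge0$, output $(\Sigma,S,T,k)$. It is a yes-instance if and only if $k+\min Q\le k$, that is, as $Q\ge0$, if and only if $\min Q=0$. If $k<0$, then $k+\min Q=\mathrm{dist}(S,T)\ge0$ forces $\min Q>0$, so the PSI instance is a no-instance; output a no-instance over $\Sigma$, for example the empty string as $S$, a single letter as $T$, and $k=0$. Lemma~\ref{lem:Q} gives the equivalence.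
\end{proof}

\section{The strings}\label{sec:construction}

The alphabet consists of the \emph{variable letters} $c_1,\dots,c_m$, the \emph{auxiliary letters} $a,b,e,g$, and the ruler $\#$. Each $c_r$ forms a chain as in Section~\ref{sec:chain} and carries $y_r$. For each pair $p<q$ there is a \emph{macro}, a region visited by the chains of $c_p$ and $c_q$, in which $a$ copies $K_{pq}y_p$, $b$ copies $y_q$, the pair $a,b$ multiplies, and $e,g$ cancel linear terms. All macros use the same auxiliary letters. The chains also cross each other, and this creates additional products $\delta_{pq}y_py_q$ that depend only on the layout (Section~\ref{sec:delta}). We will take $K_{pq}=\gamma_{pq}-\delta_{pq}$, and for this reason a macro is needed for every pair, even when $\gamma_{pq}=0$.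

The construction depends on the following integers, fixed in Section~\ref{sec:params}; until then only the stated conditions are used:
\begin{itemize}
\item multipliers $K_{pq}\ge0$ for $p<q$, and $P$ with $P>2(K_{pq}+1)n^2$ for all $p<q$; we write $\bar P=P+n$;
\item a unit of length $M\ge1$ and offsets $0\le\theta_{r,1}\le\dots\le\theta_{r,n}<M$, $0\le\eta_{r,1}\le\dots\le\eta_{r,n}<M$.
\end{itemize}
\emph{Slot $s$} means coordinate $sM$. Let $B=\binom m2$, $s_0=m+3$, $s_\mu=s_0+4\mu$ for $1\le\mu\le B+1$, and $\omega_r=2s_{B+1}-r-2m$. Both strings contain $2Ms_{B+1}$ letters $\#$. The other symbols are as follows.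
\begin{itemize}
\item \emph{Heads.} For each $r$, $S$ has $n$ letters $c_r$ at the coordinates $rM+\theta_{r,j}$, $1\le j\le n$.
\item \emph{Prelude.} $T$ has $c_1^nc_2^n\cdots c_m^n$ at slot $s_0$, and $S$ has $c_1^nc_2^n\cdots c_m^n$ at slot $s_0+1$.
\item \emph{Macros.} Number the pairs $p<q$ by $\mu=1,\dots,B$ in any order. For the pair with number $\mu$ write $c=c_p$, $d=c_q$, $K=K_{pq}$, $s=s_\mu$, $\ell=2P$, $\ell'=(K+1)\bar P$. Macro $\mu$ consists of
\[
\begin{array}{c|ccc}
&\text{slot }s-1&\text{slot }s&\text{slot }s+1\\\hline
S&a^{Kn}\,e^{\ell}\,b^{n}&(bd)^P(a^Kc)^P&c^n\,a^{Kn}\,d^n\,g^{\ell'}\,b^n\\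
T&&g^{\ell'}(bd)^{\bar P}(a^Kc)^{\bar P}e^{\ell}&
\end{array}
\]
\item \emph{Postlude.} $T$ has $c_m^nc_{m-1}^n\cdots c_1^n$ at slot $s_{B+1}$.
\item \emph{Tails.} For each $r$, $S$ has $n$ letters $c_r$ at the coordinates $\omega_rM-\eta_{r,j}$, $1\le j\le n$.
\end{itemize}
The heads lie in the disjoint intervals $[rM,(r+1)M)$, in the order $1,\dots,m$, to the left of slot $s_0$. The tails lie in the disjoint intervals $((\omega_r-1)M,\omega_rM]$, in the order $m,\dots,1$. They are to the right of everything else, since
\begin{equation}\label{eq:tail}
\omega_r-s_{B+1}=s_{B+1}-r-2m\ge(m+3)+4(B+1)-3m=2(m-1)^2+5>1,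
\end{equation}
and they fit, since $\omega_1<2s_{B+1}$. The macros occupy pairwise disjoint ranges of slots $s_\mu-1,s_\mu,s_\mu+1$, strictly between slot $s_0+1$ and slot $s_{B+1}$.

\paragraph{The chain of $c_r$.} Fix $r$. The occurrences of $c_r$ in $T$ are grouped by slot into \emph{stations} $T_{r,0},\dots,T_{r,m}$: the prelude, the $m-1$ macros whose pair contains $r$, and the postlude. Let $t_0<\dots<t_m$ be their slots, which depend on $r$; we have $t_0=s_0$, $t_m=s_{B+1}$ and $t_{i+1}-t_i\ge4$. Station $T_{r,i}$ has $n+P_i$ letters, where $P_0=P_m=0$ and $P_i=P$ otherwise. The occurrences of $c_r$ in $S$ form the \emph{links} $\Lambda_{r,0},\dots,\Lambda_{r,m+1}$ of $n$ letters each, and the \emph{cores} $U_{r,i}$ of $P_i$ letters at slot $t_i$. Here $\Lambda_{r,0}$ is the head, $\Lambda_{r,m+1}$ is the tail, and the \emph{inner link} $\Lambda_{r,i}$, $1\le i\le m$, lies at slot $t_{i-1}+1$. See Figure~\ref{fig:chain}.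

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.6cm,y=0.32cm,>=stealth,font=\small,shorten >=3pt,shorten <=3pt]
\draw[gray] (-0.5,0)--(18.5,0);
\draw[thick,shorten >=0pt,shorten <=0pt] (0,0)--(3,3)--(4,2)--(7,5)--(8,4)--(11,7)--(18,0);
\node at (14.6,4.8) {$\varphi_r$};
\node at (-1,-3) {$S$};
\node at (-1,-8) {$T$};
\fill (0.5,-3) circle (2pt) node[above] {$\Lambda_0$};
\fill (4,-3) circle (2pt) node[above] {$\Lambda_1$};
\fill (7,-3) circle (2pt) node[above] {$U_1$};
\fill (8,-3) circle (2pt) node[above] {$\Lambda_2$};
\fill (17.5,-3) circle (2pt) node[above] {$\Lambda_3$};
\fill (3,-8) circle (2pt) node[below] {$T_0$};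
\fill (7,-8) circle (2pt) node[below] {$T_1$};
\fill (11,-8) circle (2pt) node[below] {$T_2$};
\draw[->] (0.5,-3)--node[left,pos=0.6] {$y$} (3,-8);
\draw[->] (4,-3)--node[right,pos=0.75] {$n-y$} (3,-8);
\draw[->] (4,-3)--node[above,pos=0.45] {$y$} (7,-8);
\draw[->] (7,-3)--node[left,pos=0.3] {$P$} (7,-8);
\draw[->] (8,-3)--node[right,pos=0.75] {$n-y$} (7,-8);
\draw[->] (8,-3)--node[above,pos=0.45] {$y$} (11,-8);
\draw[->] (17.5,-3)--node[below right,pos=0.5] {$n-y$} (11,-8);
\end{tikzpicture}
\caption{The occurrences of one variable letter $c_r$, drawn to horizontal scale for $m=2$, $r=2$, with the index $r$ omitted. Upper row of dots: the blocks in $S$ (head $\Lambda_0$, inner links $\Lambda_1,\Lambda_2$, core $U_1$, tail $\Lambda_3$). Lower row: the stations in $T$. The arrows show how many letters a regular matching sends from each block to each station. The graph on top is the potential $\varphi_r$, with peaks at the stations, valleys at the inner links, and value $0$ at both ends.}\label{fig:chain}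
\end{figure}

The letters $\#,e,g$ occur equally often in $S$ and $T$, so their matching is forced. The block lengths agree in order, so the $e$-block and the $g$-block of a macro in $S$ are matched to those of the same macro in $T$. In each macro, $S$ has $Kn$ more letters $a$ and $n$ more letters $b$ than $T$, and in total $S$ has $n$ more letters $c_r$ than $T$. In particular a matching exists.

\section{Regular matchings}\label{sec:regular}

The mechanisms of Section~\ref{sec:mini} work only if letters are deleted where we intend and no item travels farther than intended. We now show that any other behavior costs at least $M$ extra inversions with the ruler; $M$ will exceed everything that could be gained elsewhere.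

\begin{definition}\label{def:regular}
A matching is \emph{regular} if
\begin{itemize}
\item[(R1)] every $a$-item and every $b$-item has its source and target in the same macro;
\item[(R2)] every $c_r$-item with target in $T_{r,i}$ has its source in $\Lambda_{r,i}\cup U_{r,i}\cup\Lambda_{r,i+1}$;
\item[(R3)] every unused position of $S$ lies in a head, in a tail, or in a block of $a$'s or $b$'s at one of the slots $s_\mu\pm1$.
\end{itemize}
\end{definition}

\subsection{The potentials}

For $a$ and $b$ we use $\varphi(x)=\max_{1\le\mu\le B}\max(0,M-|x-s_\mu M|)$, a tent of height $M$ over each macro. For $c_r$ we use the continuous function $\varphi_r$ that is $0$ to the left of slot $r$, has slope $+1$ from slot $r$ to slot $t_0$, slope $-1$ from slot $t_i$ to slot $t_i+1$ and slope $+1$ from slot $t_i+1$ to slot $t_{i+1}$ for $0\le i<m$, slope $-1$ from slot $t_m$ to slot $\omega_r$, and slope $0$ afterwards. At slot $t_0$ its value is $(s_0-r)M\ge3M$. From slot $t_i$ to slot $t_{i+1}$ it changes by $(t_{i+1}-t_i-2)M>0$. Hence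
\begin{equation}\label{eq:high}
\varphi_r\ge3M\text{ at all slots }t_i,\qquad\varphi_r\ge2M\text{ at all inner links.}
\end{equation}
At slot $t_m$ the value is $\bigl(s_0-r+(s_{B+1}-s_0)-2m\bigr)M=(\omega_r-s_{B+1})M$, so $\varphi_r$ reaches $0$ exactly at slot $\omega_r$; this is how $\omega_r$ was chosen, and it is the reason that the tails appear in the reverse order. Thus $\varphi_r\ge0$. Since the offsets are less than $M$ and by \eqref{eq:tail}, $\varphi_r$ takes the value $\theta_{r,j}$ at the head letter $rM+\theta_{r,j}$ and the value $\eta_{r,j}$ at the tail letter $\omega_rM-\eta_{r,j}$.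

Let $\mathrm{inv}_\#(h)$ be the number of inversions that involve $\#$. Every $e$-item and every $g$-item travels distance $M$. Let $D$ be the sum of the constants $D_u$ of \eqref{eq:potential} over $u\in\{a,b,c_1,\dots,c_m\}$, plus $M$ times the number of letters $e,g$ in $T$.

\begin{lemma}\label{lem:ruler}
If $h$ is not regular, then $\mathrm{inv}_\#(h)\ge D+M$. If $h$ is regular, then $\mathrm{inv}_\#(h)$ equals $D$ plus the sum of the offsets $\theta_{r,j},\eta_{r,j}$ of the unused head and tail letters.
\end{lemma}

\begin{proof}
By \eqref{eq:potential}, $\mathrm{inv}_\#(h)-D$ is the sum of all slacks and of the potentials at unused positions, and all these terms are nonnegative. We evaluate them.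

\emph{Unused positions.} The letters $e,g,\#$ are all used. An $a$ or $b$ has potential $0$ at the slots $s_\mu\pm1$ and potential $M$ at slot $s_\mu$. A letter $c_r$ has its offset as potential in a head or tail, and potential at least $2M$ in a core or an inner link, by \eqref{eq:high}.

\emph{Slack of $a$- and $b$-items.} The target is at some slot $s_\mu$, where $\varphi=M$. If the source is in the same macro, then either $\sigma=\tau$, or $|\sigma-\tau|=M$ and $\varphi(\sigma)=0$; the slack is $0$. If the source is in another macro, then $|\tau-\sigma|\ge3M$ and the slack is at least $3M-M=2M$.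

\emph{Slack of $c_r$-items.} Let the target be in $T_{r,i}$. If the source is in $\Lambda_{r,i}\cup U_{r,i}\cup\Lambda_{r,i+1}$, then $\varphi_r$ descends along the whole walk from $\tau$ to $\sigma$, and the slack is $0$. A source further right exists only if $i<m$. It lies at slot $t_{i+1}$ or beyond, so the walk contains the segment from slot $t_i+1$ to slot $t_{i+1}$, on which $\varphi_r$ ascends. A source further left exists only if $i\ge1$. It lies at slot $t_{i-1}$ or further left, so the walk contains the segment from slot $t_{i-1}+1$ to slot $t_{i-1}$, on which $\varphi_r$ ascends in the direction of the walk. Both segments have length at least $M$, so the slack is at least $2M$.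

A violation of (R1), (R2) or (R3) therefore contributes a term of size at least $M$. For a regular matching only the offsets of the unused head and tail letters remain.
\end{proof}

\subsection{The type of a regular matching}

\begin{lemma}\label{lem:type}
Let $h$ be regular. There are integers $y_r\in[0,n]$ for each $r$, and $\alpha_\mu\in[0,K_{pq}n]$, $\beta_\mu\in[0,n]$ for each macro $\mu$ with pair $p<q$, such that:
\begin{itemize}
\item[(i)] the head $\Lambda_{r,0}$ has $y_r$ used letters, with targets in $T_{r,0}$; the tail $\Lambda_{r,m+1}$ has $n-y_r$ used letters, with targets in $T_{r,m}$; for $1\le i\le m$ the first $n-y_r$ letters of $\Lambda_{r,i}$ have targets in $T_{r,i-1}$ and the last $y_r$ have targets in $T_{r,i}$; all letters of $U_{r,i}$ have targets in $T_{r,i}$;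
\item[(ii)] in macro $\mu$, the slots $s_\mu-1,s_\mu,s_\mu+1$ have $\alpha_\mu,\ K_{pq}P,\ K_{pq}n-\alpha_\mu$ used letters $a$ and $\beta_\mu,\ P,\ n-\beta_\mu$ used letters $b$.
\end{itemize}
Conversely, for all such integers and every choice of $y_r$ letters in head $r$ and $n-y_r$ letters in tail $r$, there is a regular matching that satisfies (i) and (ii) and uses exactly the chosen head and tail letters.
\end{lemma}

We call $(y,\alpha,\beta)$ the \emph{type} of $h$.

\begin{proof}
Fix $r$ and let $y_r$ be the number of used head letters. By (R3), cores and inner links are fully used. By (R2), $U_{r,i}$ serves only $T_{r,i}$, the head serves only $T_{r,0}$, the tail only $T_{r,m}$, and an inner link $\Lambda_{r,i}$ only $T_{r,i-1}$ and $T_{r,i}$. We show by induction on $i$ that $T_{r,i}$ receives $y_r$ letters from $\Lambda_{r,i}$. This holds for $i=0$. If it holds for $i$, then $T_{r,i}$, which has $n+P_i$ letters and receives $P_i$ from its core, receives $n-y_r$ letters from $\Lambda_{r,i+1}$. For $i<m$ the other $y_r$ letters of $\Lambda_{r,i+1}$ are used and go to $T_{r,i+1}$. Since $h$ is ordered, the letters of an inner link that go to the earlier station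 come first. This proves (i). By (R1) the $K_{pq}\bar P$ targets $a$ of macro $\mu$ are matched to all used $a$'s of this macro, and by (R3) the $K_{pq}P$ letters $a$ at slot $s_\mu$ are used; so the two outer blocks together supply $K_{pq}n$. The $\bar P$ targets $b$ are treated in the same way, with $P$ letters at slot $s_\mu$ and $n$ from the outer blocks. This proves (ii).

Conversely, declare as used the chosen head and tail letters, all cores and inner links, all $a,b$ at the slots $s_\mu$, the numbers of $a,b$ at the slots $s_\mu\pm1$ given in (ii), and all $e,g,\#$. Each letter is then used as often as it occurs in $T$, which defines an ordered matching with (R3). For $a$ and $b$ the numbers agree macro by macro, which gives (R1). For $c_r$, count from the left: $T_{r,0}$ gets the $y_r$ head letters and the first $n-y_r$ letters of $\Lambda_{r,1}$, and inductively $T_{r,i}$ gets the last $y_r$ letters of $\Lambda_{r,i}$, all of $U_{r,i}$ and the first $n-y_r$ used letters of $\Lambda_{r,i+1}$. This gives (R2) and (i).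
\end{proof}

The $c_r$-items of a regular matching split into \emph{groups} with a common source block and a common target station. The \emph{left group} of $\Lambda_{r,i}$ ($1\le i\le m+1$) has $n-y_r$ items and its \emph{left station} is $T_{r,i-1}$. The \emph{right group} of $\Lambda_{r,i}$ ($0\le i\le m$) has $y_r$ items and its \emph{right station} is $T_{r,i}$. Each core forms one group. A head has no left station and a tail has no right station.

Let $V_r$ be the function \eqref{eq:V} for the offsets $\theta_{r,j},\eta_{r,j}$. A regular matching of type $(y,\alpha,\beta)$ leaves $n-y_r$ letters of head $r$ and $y_r$ letters of tail $r$ unused, so by Lemma~\ref{lem:ruler}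
\begin{equation}\label{eq:rulerbound}
\mathrm{inv}_\#(h)\ge D+\sum_rV_r(y_r),
\end{equation}
with equality when the unused letters are those with the smallest offsets. By Lemma~\ref{lem:type}, equality is attained for every type.

Let $S^\circ,T^\circ$ be the strings $S,T$ with all $\#$ removed. They do not depend on $M,\theta,\eta$. In $S^\circ$, each head, each tail and each block of $a$'s or $b$'s at a slot $s_\mu\pm1$ is a run of consecutive equal letters. So the word formed by the used letters of $S^\circ$ depends only on the type, and the number of inversions not involving $\#$ is a function $\mathcal N(y,\alpha,\beta)$ of the type alone, independent of $M,\theta,\eta$. The next two sections compute it.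

\section{Inversions with the auxiliary letters}\label{sec:macro}

Let $h$ be regular of type $(y,\alpha,\beta)$. An item with an auxiliary letter has source and target in the same macro, and the macros occupy disjoint ranges, so auxiliary items of different macros are not inverted. We can therefore count macro by macro.

\begin{lemma}\label{lem:macro}
Fix a macro $\mu$ with pair $p<q$ and write $K,\alpha,\beta$ for $K_{pq},\alpha_\mu,\beta_\mu$. The number of inversions between an auxiliary item of this macro and an item whose letter is not $\#$ is
\[
\alpha\beta+J_K(\alpha,y_p)+J_1(\beta,y_q)+\lambda(y),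
\]
where $\lambda$ is an affine function of $y$ with integer coefficients that do not depend on the type.
\end{lemma}

\begin{proof}
We use the notation $c,d,s,\ell,\ell'$ of Section~\ref{sec:construction}. Call a position \emph{left} of the macro if its coordinate is less than $(s-1)M$ and \emph{right} of it if its coordinate exceeds $(s+1)M$. An item whose source and target are both left, or both right, is inverted with no auxiliary item of the macro.

\emph{Letters $c_r$ with $r\ne p,q$.} They do not occur in the macro. There is one $i$ with $t_{i-1}<s<t_i$, and $\Lambda_{r,i}$ lies at slot $t_{i-1}+1\le s-3$. The right group of $\Lambda_{r,i}$ has its sources left and its targets right of the macro. By Lemma~\ref{lem:type}(i), all other $c_r$-items with target in $T_{r,i}$ or later have their source at slot $t_i$ or later, and those with target in $T_{r,i-1}$ or earlier have their source in $\Lambda_{r,i}$ or earlier. So exactly $y_r$ items cross the macro, and each is inverted with all $(K+1)\bar P+\ell+\ell'$ auxiliary items. The contribution is linear in $y_r$.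

\emph{The letters $c$ and $d$.} Let $T_{p,i}$ be the station of $c$ in this macro; here $1\le i\le m-1$. The $c$-items that are neither entirely left nor entirely right of the macro are, in order: the right group of $\Lambda_{p,i}$ ($y_p$ items, sources left of the macro), the core ($P$ items), and the $n$ items of $\Lambda_{p,i+1}$ at slot $s+1$, of which the last $y_p$ have targets right of the macro. The $d$-items are described by the same words with $q$ in place of $p$. So, for every pair of letters that contains an auxiliary letter, the inversions are those between the words
\begin{align*}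
\text{source: }&\ c^{y_p}d^{y_q}\cdot a^\alpha e^\ell b^\beta\cdot(bd)^P(a^Kc)^P\cdot c^na^{Kn-\alpha}d^ng^{\ell'}b^{n-\beta},\\
\text{target: }&\ g^{\ell'}(bd)^{\bar P}(a^Kc)^{\bar P}e^\ell\cdot c^{y_p}d^{y_q}.
\end{align*}
For each pair we erase the other letters and count with \eqref{eq:count}.
\[
\begin{array}{c|l|l|l}
\text{pair}&\text{source}&\text{target}&\text{inversions}\\\hline
a,b&a^\alpha b^{\beta+P}a^{K\bar P-\alpha}b^{n-\beta}&b^{\bar P}a^{K\bar P}&\alpha\bar P+(K\bar P-\alpha)(n-\beta)\\
a,c&c^{y_p}a^\alpha(a^Kc)^Pc^na^{Kn-\alpha}&(a^Kc)^{\bar P}c^{y_p}&J_K(\alpha,y_p)\\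
b,d&d^{y_q}b^\beta(bd)^Pd^nb^{n-\beta}&(bd)^{\bar P}d^{y_q}&J_1(\beta,y_q)\\
a,d&d^{y_q}a^\alpha d^Pa^{K\bar P-\alpha}d^n&d^{\bar P}a^{K\bar P}d^{y_q}&P\alpha+(n-y_q)K\bar P\\
b,c&c^{y_p}b^{\beta+P}c^{\bar P}b^{n-\beta}&b^{\bar P}c^{\bar P+y_p}&y_p\bar P+\bar P(n-\beta)\\
a,e&a^\alpha e^\ell a^{K\bar P-\alpha}&a^{K\bar P}e^\ell&\ell(K\bar P-\alpha)\\
b,g&b^{\beta+P}g^{\ell'}b^{n-\beta}&g^{\ell'}b^{\bar P}&\ell'(\beta+P)\\
a,g&a^{K\bar P}g^{\ell'}&g^{\ell'}a^{K\bar P}&K\bar P\ell'\\
b,e&e^\ell b^{\bar P}&b^{\bar P}e^\ell&\ell\bar P\\
e,g&e^\ell g^{\ell'}&g^{\ell'}e^\ell&\ell\ell'\\
c,e&c^{y_p}e^\ell c^{\bar P}&c^{\bar P}e^\ell c^{y_p}&\ell(\bar P-y_p)\\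
c,g&c^{\bar P+y_p}g^{\ell'}&g^{\ell'}c^{\bar P+y_p}&\ell'(\bar P+y_p)\\
d,e&d^{y_q}e^\ell d^{\bar P}&d^{\bar P}e^\ell d^{y_q}&\ell(\bar P-y_q)\\
d,g&d^{\bar P+y_q}g^{\ell'}&g^{\ell'}d^{\bar P+y_q}&\ell'(\bar P+y_q)
\end{array}
\]
The rows $a,c$ and $b,d$ are the words \eqref{eq:Jwords}. In the row $a,d$, the letters $d$ have $0,\alpha,K\bar P,K\bar P$ letters $a$ before them in the source and $0,0,0,K\bar P$ in the target, for consecutive runs of lengths $y_q,P,n-y_q,y_q$. The first row expands to $\alpha\beta+P\alpha-K\bar P\beta+Kn\bar P$. Outside the terms $J$, the coefficient of $\alpha$ is $P+P-\ell=0$ (rows $a,b$; $a,d$; $a,e$), and the coefficient of $\beta$ is $-K\bar P-\bar P+\ell'=0$ (rows $a,b$; $b,c$; $b,g$). All remaining terms are affine in $y$.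
\end{proof}

The cancellation is needed because the linear terms have coefficients of the same order $P$ as the penalty in Lemma~\ref{lem:copy}, so that the penalty could not be relied on to outweigh them. After the cancellation, the choice of $P$ forces correct copies.

\begin{lemma}\label{lem:min}
Let $K=K_{pq}$ and $y_p,y_q\in\{0,\dots,n\}$. The minimum of $\alpha\beta+J_K(\alpha,y_p)+J_1(\beta,y_q)$ over integers $\alpha\in[0,Kn]$, $\beta\in[0,n]$ is $Ky_py_q+(K+1)n(n+1)/2$, attained at $\alpha=Ky_p$, $\beta=y_q$.
\end{lemma}

\begin{proof}
The values $\alpha=Ky_p$, $\beta=y_q$ are admissible and give the stated number by Lemma~\ref{lem:copy}. It is at most $Kn^2+(K+1)n^2\le2(K+1)n^2<P$. All three terms are nonnegative, and if $\alpha\ne Ky_p$ or $\beta\ne y_q$, then one of the terms $J$ is at least $P$ by Lemma~\ref{lem:copy}.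
\end{proof}

\section{Inversions between two variable letters}\label{sec:delta}

Fix $p<q$. In $S$, every link or core of $c_p$ lies entirely before or entirely after every link or core of $c_q$: heads and tails occupy disjoint intervals, and the only slots that contain both letters are slot $s_0+1$ and the slots $s_\mu,s_\mu+1$ of the macro of the pair, where the blocks follow one another. In $T$, every station of $c_p$ lies entirely before or after every station of $c_q$, as the words at the slots $s_0,s_\mu,s_{B+1}$ show. Hence a group of $c_p$-items and a group of $c_q$-items are either completely inverted or not at all, depending only on the order of the blocks. The group sizes are $y$, $n-y$ or $P_i$, so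
\begin{equation}\label{eq:cc}
\mathrm{inv}_{c_pc_q}=\delta_{pq}\,y_py_q+(\text{an affine function of }y_p,y_q)
\end{equation}
with integer coefficients independent of the type, and the product term arises only from pairs of groups of links.

To describe $\delta_{pq}$, take a link of $c_p$ and a link of $c_q$; let $\Lambda$ be the one that comes first in $S$ and $\Lambda'$ the other. Let $L,R$ be the left and right stations of $\Lambda$ and $L',R'$ those of $\Lambda'$, where they exist. Put $\chi(X,Y)=1$ if both $X$ and $Y$ exist and $Y$ precedes $X$ in $T$, and $\chi(X,Y)=0$ otherwise. A group of $\Lambda$ with station $X$ and a group of $\Lambda'$ with station $Y$ are inverted exactly when $\chi(X,Y)=1$. In the size of a left group the variable has coefficient $-1$, and in the size of a right group $+1$. So the pair of links contributes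
\begin{equation}\label{eq:contrib}
\chi(L,L')-\chi(L,R')-\chi(R,L')+\chi(R,R')
\end{equation}
to $\delta_{pq}$, and $\delta_{pq}$ is the sum of \eqref{eq:contrib} over all $(m+2)^2$ pairs of links. This number depends only on $m$ and the numbering of the macros, not on $K,P,M,\theta,\eta$. Since the multiplier $K_{pq}=\gamma_{pq}-\delta_{pq}$ must be nonnegative also when $\gamma_{pq}=0$, we need the sign of $\delta_{pq}$. The orders of the letters in the prelude and the postlude were chosen for this purpose.

\begin{lemma}\label{lem:delta}
$-(m+2)^2\le\delta_{pq}\le0$.
\end{lemma}

\begin{proof}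
\emph{Range of one contribution.} Suppose $L'$ exists. If $R'$ exists, then $L'$ precedes $R'$, so every station preceded by $R'$ is preceded by $L'$; if $R'$ does not exist, $\chi(X,R')=0$. In both cases $\chi(X,L')-\chi(X,R')\in\{0,1\}$ for every $X$. Now \eqref{eq:contrib} is the difference of this quantity for $X=L$ and for $X=R$, so it is at least $-1$ and at most $\chi(L,L')$. Suppose $L'$ does not exist. Then $\Lambda'$ is a head, and so is the earlier link $\Lambda$. The contribution is $\chi(R,R')$, which is $0$ because the heads in $S$ and the stations in the prelude of $T$ are both ordered $1,\dots,m$. So every contribution lies in $\{-1,0,1\}$, which proves the lower bound.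

\emph{At most one positive contribution.} A positive contribution requires $\chi(L,L')=1$: both left stations exist and $L'$ precedes $L$ in $T$, while $\Lambda$ precedes $\Lambda'$ in $S$. Suppose that $L'$ and $L$ lie at different slots $t'<t$. Then $L'$ is not in the postlude, so $\Lambda'$ lies at slot $t'+1$, while $\Lambda$ lies at slot $t+1$ or is a tail. Then $\Lambda$ comes after $\Lambda'$, a contradiction. So $L$ and $L'$ lie at the same slot. It is not the prelude, since there the stations and the links at slot $s_0+1$ are both ordered $1,\dots,m$. It is not the postlude, since there the stations and the tails are both ordered $m,\dots,1$. So it is the slot $s_\mu$ of the only macro that contains both letters, and $\Lambda,\Lambda'$ are the two links at slot $s_\mu+1$. This is a single pair of links.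

\emph{One negative contribution.} Take $\Lambda=\Lambda_{q,0}$, the head of $c_q$, and $\Lambda'=\Lambda_{p,1}$ at slot $s_0+1$. Here $L$ does not exist and $R=T_{q,0}$. The station $L'=T_{p,0}$ precedes $T_{q,0}$ because $p<q$, and $R'=T_{p,1}$ does not. The contribution is $-1$. Hence $\delta_{pq}\le1-1=0$.
\end{proof}

\section{Choice of the parameters and proof of Proposition~\ref{prop:realize}}\label{sec:params}

The parameters are fixed one after another, each depending only on $Q$ and on the earlier ones.

\paragraph{The multipliers.} Compute $\delta_{pq}$ from \eqref{eq:contrib} and put $K_{pq}=\gamma_{pq}-\delta_{pq}$. By $\gamma_{pq}\ge0$ and Lemma~\ref{lem:delta}, $0\le K_{pq}\le A+(m+2)^2$. Put $P=2(\max K_{pq}+1)n^2+1$. This determines $S^\circ$, $T^\circ$ and the function $\mathcal N$. Let $Z=|T^\circ|$; then $0\le\mathcal N\le Z^2$.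

\paragraph{The linear terms.} Every inversion not involving $\#$ either involves an auxiliary item or is between two variable letters. By Lemma~\ref{lem:macro} and \eqref{eq:cc} there are integers $C,\lambda_1,\dots,\lambda_m$ with
\[
\mathcal N(y,\alpha,\beta)=C+\sum_r\lambda_ry_r+\sum_{p<q}\Bigl(\delta_{pq}y_py_q+\alpha_\mu\beta_\mu+J_{K_{pq}}(\alpha_\mu,y_p)+J_1(\beta_\mu,y_q)\Bigr),
\]
where $\mu$ is the macro of the pair $p<q$. Let $\Gamma(y)$ be the value of $\mathcal N$ for $\alpha_\mu=K_{pq}y_p$, $\beta_\mu=y_q$. By Lemma~\ref{lem:min}, applied to each macro separately, $\Gamma(y)=\min_{\alpha,\beta}\mathcal N(y,\alpha,\beta)$, and since $\delta_{pq}+K_{pq}=\gamma_{pq}$,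
\begin{equation}\label{eq:Gamma}
\Gamma(y)=\Gamma(0)+\sum_{p<q}\gamma_{pq}y_py_q+\sum_r\lambda_ry_r .
\end{equation}
For given $y$, the number $\Gamma(y)$ is found by counting the inversions of one explicit matching between a subword of $S^\circ$ and $T^\circ$. With $\mathbf 1_r$ the $r$-th unit vector, $\lambda_r=\Gamma(\mathbf 1_r)-\Gamma(0)$. So $\lambda_r$ is computed from $S^\circ,T^\circ$, does not depend on $M,\theta,\eta$, and satisfies $|\lambda_r|\le Z^2$.

\paragraph{The offsets.} The unwanted terms $\lambda_ry_r$ are canceled at the ends of the chains. The function $y\mapsto\psi_r(y)-\lambda_ry$ is integer-valued and convex; this is the only use of the convexity of $\psi_r$. Let $\theta_{r,j},\eta_{r,j}$ be the sequences that Lemma~\ref{lem:convex} assigns to it. They are bounded by $2A+Z^2$, and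
\begin{equation}\label{eq:Vr}
V_r(y)=V_r(0)+\psi_r(y)-\psi_r(0)-\lambda_ry .
\end{equation}

\paragraph{The unit of length.} Put $M=1+Z^2+\sum_{r,j}(\theta_{r,j}+\eta_{r,j})$. All offsets are less than $M$, and $S,T$ are now determined.

\begin{proof}[Proof of Proposition~\ref{prop:realize}]
Every regular matching $h$ satisfies, by Lemma~\ref{lem:ruler},
\[
\mathrm{inv}(h)\le D+\sum_{r,j}(\theta_{r,j}+\eta_{r,j})+Z^2<D+M,
\]
and regular matchings exist by Lemma~\ref{lem:type}. Every matching that is not regular has $\mathrm{inv}(h)\ge D+M$ by Lemma~\ref{lem:ruler}. So the minimum of $\mathrm{inv}$ is attained by a regular matching. A regular matching of type $(y,\alpha,\beta)$ has $\mathrm{inv}(h)=\mathrm{inv}_\#(h)+\mathcal N(y,\alpha,\beta)\ge D+\sum_rV_r(y_r)+\Gamma(y)$ by \eqref{eq:rulerbound}. For each $y$ this bound is attained, by the type with $\alpha_\mu=K_{pq}y_p$, $\beta_\mu=y_q$ and the choice of head and tail letters that gives equality in \eqref{eq:rulerbound}. By \eqref{eq:Gamma} and \eqref{eq:Vr}, the terms $\lambda_ry_r$ cancel and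
\begin{align*}
D+\sum_rV_r(y_r)+\Gamma(y)&=D+\sum_rV_r(0)+\Gamma(0)+\sum_{p<q}\gamma_{pq}y_py_q+\sum_r\bigl(\psi_r(y_r)-\psi_r(0)\bigr)\\
&=D+\sum_rV_r(0)+\Gamma(0)+Q(y)-Q(0).
\end{align*}
Put $k=|S|-|T|+D+\sum_rV_r(0)+\Gamma(0)-Q(0)$. Taking the minimum over $y$ and applying Lemma~\ref{lem:dist} gives $\mathrm{dist}(S,T)=k+\min_yQ(y)$.

The bounds above show in turn that $K_{pq}$, $P$, $|S^\circ|$, $Z$, $\lambda_r$, the offsets and $M$ are polynomial in $m+n+A$. Hence so are $|S|=2Ms_{B+1}+|S^\circ|$ and $|T|=2Ms_{B+1}+Z$. Each parameter, and each term in the definition of $k$, is given by an explicit sum or by counting the inversions of an explicit matching, so everything is computable in polynomial time. The alphabet $\{c_1,\dots,c_m,a,b,e,g,\#\}$ has $m+5$ letters.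
\end{proof}

By Section~\ref{sec:quadratic}, Proposition~\ref{prop:realize} implies Proposition~\ref{prop:main}, and by Section~\ref{sec:psi} this completes the proofs of Theorems~\ref{thm:w1} and~\ref{thm:eth}.

\begin{thebibliography}{9}

\bibitem{aspects}
\emph{Modern Aspects of Complexity Within Formal Languages},
doi:10.1007/978-3-030-13435-8\_1,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-030-13435-8\_1.pdf?\allowbreak pdf=inline+link}.

\bibitem{fhrv}
Fellows, Hermelin, Rosamond, Vialette,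
\emph{Theoretical Computer Science} 410 (2009).

\bibitem{marx}
Marx, Can you beat treewidth?,
\emph{Theory of Computing} 6 (2010).

\bibitem{pietrzak}
Pietrzak,
\emph{Journal of Computer and System Sciences} 67 (2003).

\end{thebibliography}
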